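\title{Almost everywhere convergence of greedy Fourier sums after a correction on a set of small measure}

\begin{abstract}
For every $\epsilon>0$ we construct a set $E\subset[0,1]$ of measure greater than $1-\epsilon$ such that every nonzero $f\in L^1[0,1]$ agrees on $E$ with a function $g$ whose Fourier series converges to $g$ in $L^1$ and almost everywhere, both in the natural order and in the order of decreasing coefficients. All partial sums have norm at most $(1+\eta)\|g\|$, and $\|g\|\le(2+\eta)\|f\|$, where $\eta>0$ is arbitrary. The constant $2$ cannot be lowered for any set $E$ of positive measure. The function $g$ is built from products of Riesz type whose partial sums, in both orders, stay close to a single martingale.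
\end{abstract}

\section{The question and the results}\label{sec:intro}

We identify $[0,1]$ with the circle $\mathbb T=\mathbb R/\mathbb Z$, write $|E|$ for Lebesgue measure, $E^c=[0,1]\setminus E$, $e(x)=e^{2\pi ix}$, and $\|\cdot\|$ for the norm of $L^1=L^1[0,1]$. Functions are complex valued. For $g\in L^1$ let
\[
\widehat g(k)=\int_0^1 g(x)e(-kx)\,dx\quad(k\in\mathbb Z),\qquad S_m(g)(x)=\sum_{|k|\le m}\widehat g(k)e(kx).
\]
A \emph{symmetric rearrangement} is a bijection $\sigma:\mathbb Z\to\mathbb Z$ with $\sigma(-k)=-\sigma(k)$; in particular $\sigma(0)=0$. It defines the sums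
\[
G_m(g)(x)=\sum_{|k|\le m}\widehat g(\sigma(k))\,e(\sigma(k)x),
\]
which take the constant term first and then the frequencies in pairs $\pm\sigma(1),\pm\sigma(2),\dots$. We call $G_m(g)$ the $m$-th \emph{greedy approximant} of $g$ when
\begin{equation}\label{eq:greedy}
|\widehat g(\sigma(k))|>|\widehat g(\sigma(k+1))|\qquad\text{for all }k\ge0 .
\end{equation}
If $g$ is real, then $|\widehat g(-k)|=|\widehat g(k)|$, and under \eqref{eq:greedy} the sum $G_m(g)$ collects the $2m+1$ largest terms of the Fourier series. For real $g\in L^2$, Parseval's identity shows that this is a best approximation of $g$ in $L^2$ by a combination of $2m+1$ exponentials. In $L^1$ there is no such identity, and even the natural sums misbehave: there is $f\in L^1$ with $\sup_m\|S_m(f)\|=\infty$ (Remark~\ref{rem:needed}). One therefore allows a correction. A set $E$ of almost full measure is fixed once and for all, and each $f$ may be changed outside $E$. Equality of $L^1$ functions on $E$ means equality almost everywhere on $E$; changing $g$ on a null set makes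 it hold at every point of $E$.

The known result \cite[Theorem~3]{source} reads as follows. For every $\epsilon>0$ there is a measurable $E\subset[0,1]$ with $|E|>1-\epsilon$ such that for every $f\in L^1$ that is not a.e.\ zero there are $g\in L^1$ with $g=f$ on $E$ and a symmetric rearrangement $\sigma$ for which
\begin{itemize}
\item[(i)] \eqref{eq:greedy} holds;
\item[(ii)] $\|G_m(g)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|G_m(g)-g\|\to0$;
\item[(iii)] $\|S_m(g)\|\le3\|g\|\le12\|f\|$ for all $m$, and $\|S_m(g)-g\|\to0$.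
\end{itemize}
The question, posed in \cite{source}, is whether $E$, $g$ and $\sigma$ can be chosen so that (i)--(iii) hold and, in addition, $G_m(g)(x)$ converges as $m\to\infty$ for almost every $x\in[0,1]$.

Convergence in $L^1$ yields convergence almost everywhere only along a subsequence, so the question concerns the maximal function of the greedy sums. The freedom to choose $g$ off $E$ suggests a positive answer. Against it, the order of the terms is dictated by $g$ itself, one function has to serve two orders of summation, and, by Theorem~\ref{thm:sharp} below, for some $f$ the function $g$ must carry on the small set $E^c$ about as much mass as $f$ has in total. Its partial sums then have tall narrow peaks, and bounds for norms do not prevent these peaks from sweeping over the whole interval as $m$ grows. The answer is nevertheless yes.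

\begin{theorem}\label{thm:main}
Let $\epsilon>0$. There is a measurable $E\subset[0,1]$ with $|E|>1-\epsilon$ such that for every $f\in L^1[0,1]$, not a.e.\ zero, and every $\eta\in(0,1]$ there are $g\in L^1[0,1]$ with $g=f$ on $E$ and a symmetric rearrangement $\sigma$ of $\mathbb Z$ such that
\begin{itemize}
\item[(A1)] $|\widehat g(\sigma(k))|>|\widehat g(\sigma(k+1))|>0$ for all $k\ge0$;
\item[(A2)] $\|G_m(g)\|\le(1+\eta)\|g\|$ and $\|S_m(g)\|\le(1+\eta)\|g\|$ for all $m$, and $(2-\eta)\|f\|\le\|g\|\le(2+\eta)\|f\|$;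
\item[(A3)] $\|G_m(g)-g\|\to0$ and $\|S_m(g)-g\|\to0$;
\item[(A4)] $G_m(g)(x)\to g(x)$ and $S_m(g)(x)\to g(x)$ for almost every $x$.
\end{itemize}
If $f$ is real, $g$ can be taken real, so that $|\widehat g(-k)|=|\widehat g(k)|$.
\end{theorem}

With $\eta=1$ we get $\|G_m(g)\|,\|S_m(g)\|\le2\|g\|\le3\|g\|$ and $3\|g\|\le9\|f\|\le12\|f\|$, so (i)--(iii) hold and (A4) answers the question. The hypothesis $f\ne0$ cannot be dropped: for $f=0$ the bound on $\|g\|$ forces $g=0$, and \eqref{eq:greedy} fails.

\begin{theorem}\label{thm:sharp}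
Let $E\subset[0,1]$ be measurable with $|E|>0$, and let $C<\infty$, $c<2$. There is $f\in L^1$, $f\ne0$, for which no $g\in L^1$ satisfies $g=f$ a.e.\ on $E$, $\|g\|\le c\|f\|$ and $\sup_m\|S_m(g)\|\le C\|f\|$.
\end{theorem}

Thus the infimum of the admissible constants $c$ in $\|g\|\le c\|f\|$ is exactly $2$. The infimum of the admissible constants $c'$ in $\|G_m(g)\|\le c'\|g\|$ is exactly $1$, because $\|G_m(g)\|\to\|g\|>0$. We make no claim that $\eta=0$ is attainable.

We begin with the short proof of Theorem~\ref{thm:sharp} (Section~\ref{sec:two}). Section~\ref{sec:idea} shows the construction on a polynomial with seven positive frequencies. Section~\ref{sec:assembly} reduces Theorem~\ref{thm:main} to a lemma about one polynomial block, which is proved in Sections~\ref{sec:model} and~\ref{sec:circle}.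

\section{Why a correction doubles the norm}\label{sec:two}

The test functions are normalized indicators of short intervals around a point $x_0$ near which $E$ fills almost everything. On $E$ they approximate a unit point mass. The next lemma says that bounded partial sums forbid point masses in the limit, so $g$ must cancel the unit mass by an opposite unit mass near $x_0$, and this can only sit in $E^c$.

For a finite complex Borel measure $\mu$ on $\mathbb T$ put $\widehat\mu(k)=\int e(-kx)\,d\mu(x)$ and $S_m(\mu)(x)=\sum_{|k|\le m}\widehat\mu(k)e(kx)$.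

\begin{lemma}\label{lem:atoms}
If $\|S_m(\mu)\|\le C$ for all $m$, then $\mu(\{x_0\})=0$ for every $x_0\in\mathbb T$.
\end{lemma}

\begin{proof}
For a trigonometric polynomial $p$,
\begin{equation}\label{eq:duality}
\int\overline{S_m(p)}\,d\mu=\sum_{|k|\le m}\overline{\widehat p(k)}\,\widehat\mu(k)=\int_0^1S_m(\mu)\,\overline p\,dx .
\end{equation}
The right side is at most $C\sup|p|$ in modulus, so we look for uniformly bounded polynomials whose $m$-th partial sums peak at one point. Let
\[
p_m(x)=e(mx)\sum_{1\le|k|\le m}\frac{e(kx)}k=2i\,e(mx)\sum_{k=1}^m\frac{\sin2\pi kx}{k},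
\qquad
S_m(p_m)(x)=-e(mx)\sum_{k=1}^m\frac{e(-kx)}{k};
\]
the frequencies $m+k$ of $p_m$ lie in $[0,2m]$, and $S_m$ keeps those with $k\le-1$.

For $z\notin\mathbb Z$ the geometric sums $\sum_{k=a}^{j}e(\pm kz)$ have modulus at most $1/|\sin\pi z|$, so summation by parts against the decreasing weights $1/k$ gives
\begin{equation}\label{eq:abel}
\Big|\sum_{k=a}^{b}\frac{e(\pm kz)}{k}\Big|\le\frac1{a\,|\sin\pi z|}\qquad(1\le a\le b).
\end{equation}
This yields $|p_m|\le14$. Indeed, the sine sum is odd and periodic, so let $0<x\le\frac12$ and $j=\lfloor1/x\rfloor$. The terms with $k\le j$ contribute at most $2\pi xj\le2\pi$, and by \eqref{eq:abel} and $\sin\pi x\ge2x$ the terms with $k>j$ contribute at most $1/(2x(j+1))<\frac12$. Hence $|p_m|\le4\pi+1<14$.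

Let $H_m=\sum_{k=1}^m1/k$ and $q_m(y)=S_m(p_m)(y-x_0)/H_m$. Then $|q_m|\le1$, $q_m(x_0)=-1$, and $q_m(y)\to0$ for $y\ne x_0$ by \eqref{eq:abel}, since $H_m\to\infty$. Dominated convergence gives $\int\overline{q_m}\,d\mu\to-\mu(\{x_0\})$. On the other hand $S_m$ commutes with translations, so \eqref{eq:duality} applied to $p(x)=p_m(x-x_0)$ gives $|\int\overline{q_m}\,d\mu|\le14C/H_m\to0$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
By the Lebesgue density theorem almost every point of $E$ is a density point. As $|E|>0$, there is $x_0\in(0,1)$ with $|E\cap I_n|/|I_n|\to1$, where $I_n=[x_0-\frac1n,x_0+\frac1n]$. For large $n$ we have $I_n\subset(0,1)$; let $f_n=|I_n|^{-1}\mathbf 1_{I_n}$, so $\|f_n\|=1$. Suppose that the theorem fails. Then for each such $n$ there is $g_n$ with $g_n=f_n$ a.e.\ on $E$, $\|g_n\|\le c$ and $\sup_m\|S_m(g_n)\|\le C$.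

A bounded sequence of measures on $\mathbb T$ has a weak-$*$ convergent subsequence, so we may assume that $\int\varphi g_n\,dx\to\int\varphi\,d\mu$ for every continuous $\varphi$ on $\mathbb T$ and some finite measure $\mu$. With $\varphi(x)=e(-kx)$ this gives $\widehat{g_n}(k)\to\widehat\mu(k)$. Hence $S_m(g_n)\to S_m(\mu)$ uniformly for each fixed $m$, and $\|S_m(\mu)\|\le C$. By Lemma~\ref{lem:atoms}, $|\mu|(\{x_0\})=|\mu(\{x_0\})|=0$.

Let $\tau>0$. By continuity of the measure $|\mu|$ from above there is an open interval $U\ni x_0$ with $|\mu|(U)<\tau$. Take a continuous $\psi$ supported in $U$ with $0\le\psi\le1$ and $\psi(x_0)=1$. Then $\lim_n|\int\psi g_n|=|\int\psi\,d\mu|\le\tau$. Moreover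
\[
\min_{I_n}\psi\cdot\frac{|E\cap I_n|}{|I_n|}\le\int_E\psi f_n\le\int_Ef_n\le1,
\]
and the left side tends to $1$. Since $g_n=f_n$ on $E$,
\[
\|g_n\|=\int_Ef_n+\int_{E^c}|g_n|\ge\int_Ef_n+\Big|\int_{E^c}\psi g_n\Big|\ge\int_Ef_n+\int_E\psi f_n-\Big|\int\psi g_n\Big| ,
\]
so $\liminf_n\|g_n\|\ge2-\tau$. For $\tau<2-c$ this contradicts $\|g_n\|\le c$.
\end{proof}

\begin{remark}\label{rem:needed}
Both hypotheses are needed: without the bound on $S_m(g)$ one takes $g=f$, and for $|E|=0$ one takes $g=0$. For $E=[0,1]$, $c=1$ and $g=f$ the theorem says that for every $C$ some $f\neq0$ has $\sup_m\|S_m(f)\|>C\|f\|$. The operators $S_m$ on $L^1$ are thus not uniformly bounded, and by the uniform boundedness principle $\sup_m\|S_m(f)\|=\infty$ for some $f\in L^1$.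
\end{remark}

\section{One block in miniature}\label{sec:idea}

We shall build $g=a_0+Q_1+Q_2+\cdots$, where $a_0>0$ is a small constant and $Q_n$ is a trigonometric polynomial with frequencies $N_n\le|k|<N_{n+1}$, all of whose coefficients are smaller than those of the earlier terms. Then the natural and the greedy order both exhaust $Q_n$ before they enter $Q_{n+1}$. The block $Q_1$ has to be close to $f-a_0$ on $E$, and each later block repairs the error left on $E$ by its predecessors. Everything reduces to one task: given a polynomial $R$, find a polynomial $Q$ with only high frequencies and tiny coefficients that is close to $R$ off a small set $B$ and whose partial sums in both orders are under control.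

Take $R=1$. If $Q$ has mean zero and $Q=1$ off $B$, then $\int_BQ=-(1-|B|)$ and $\|Q\|\ge2(1-|B|)$; this is the factor $2$ again. Write $Q=1-K$. Then $K$ should have constant term $1$, no other low frequencies, norm close to $1$, and be nearly zero off $B$. We take a product $K=\prod_{t=1}^T(1-u_t)$ of $T$ \emph{stages}, where the $u_t$ are cosine sums with rapidly growing frequencies, so that they behave like independent random variables of mean $0$. If each has variance $\kappa$, then each factor multiplies the mean of $|K|^{1/2}$ by at most $1-\kappa/16$ and the mean of $|K|$ by at most $1+6\kappa^2$ (Lemma~\ref{lem:model}). With $\kappa T$ large and $\kappa^2T$ small, $K$ is tiny on most of the circle while $\|K\|\approx1$. The partial products $K_t=\prod_{t'\le t}(1-u_{t'})$ form a martingale, and martingales bounded in $L^1$ have a maximal inequality. So we want every partial sum of $Q$ to be close to some $1-K_t$.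

Here is the smallest case in which the two orders differ in the essential way. Let $0<b<\beta<1$,
\[
u_1=2\beta\cos(2\pi\,10x),\qquad u_2=2b\cos(2\pi\,100x)+2b\cos(2\pi\,1000x),
\]
and $Q=1-(1-u_1)(1-u_2)=u_1+K_1u_2$ with $K_1=1-\beta e(10x)-\beta e(-10x)$. The coefficients of $Q$ are even in $k$. The first stage gives the frequency $10$ with coefficient $\beta$. The second stage gives the frequencies $s+\lambda$, where $s\in\{100,1000\}$ comes from $u_2$ and $\lambda\in\{0,10,-10\}$ from $K_1$:
\[
\begin{array}{c|cc|c}
 & s=100 & s=1000 & \text{coefficient}\\ \hline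
\lambda=0 & 100 & 1000 & b\\
\lambda=10 & 110 & 1010 & -\beta b\\
\lambda=-10 & 90 & 990 & -\beta b
\end{array}
\]
Since $b<\beta$, both orders take the frequency $10$ first, which gives $1-K_1$, and both end at $1-K_2=Q$. In between, the natural order reads the table column by column: $90,100,110,990,1000,1010$. The greedy order reads it row by row, once ties are broken by a slight perturbation: $100,1000,110,1010,90,990$. Put $V_1=be(100x)$, $V_2=V_1+be(1000x)$, $V^*=\max(|V_1|,|V_2|)$, and let $A=1+2\beta$ be the sum of the moduli of the coefficients of $K_1$. The greedy sum stopped after $110$ and the natural sum stopped after $990$ are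
\[
1-K_1+2\operatorname{Re}\big(V_2-\beta e(10x)V_1\big),\qquad 1-K_1+K_1\cdot2\operatorname{Re}V_1-2\beta b\cos(2\pi\,990x).
\]
In the greedy sum each row contributes its coefficient times some $V_i$, so the distance to $1-K_1$ is at most $2AV^*$. In the natural sum the complete columns contribute at most $2AV^*$ and the incomplete column at most $2Ab=2A|V_1|\le 2AV^*$. In both orders the error is at most $4AV^*$.

Two difficulties appear when we pass to many stages.

\emph{One cosine per stage is not enough.} Let $u_t=2b_t\cos(2\pi s_tx)$ with $b_t<1$. The smallest coefficient of stage $t-1$ is $b_1\cdots b_{t-1}$ and the largest of stage $t$ is $b_t$, so the greedy order respects the stages only if $b_t\le b_1\cdots b_{t-1}$. Then $b_t\le b_1^{t-1}$ for $t\ge2$, hence $\sum_tb_t\le3b_1$ if $b_1\le\frac12$, and $|K-1|\le e^{6b_1}-1$. With small coefficients $K$ stays near $1$. The remedy is to let $u_t$ be a sum of $m$ cosines of amplitude $2b$ with $2b^2m=\kappa$: the variance is fixed, and $b$ is as small as we like.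

\emph{The rows are then too long.} A complete row carries the factor $V_m=b\sum_{i\le m}e(s_ix)$, whose $L^2$ norm is $b\sqrt m=\sqrt{\kappa/2}$, while $A$ has become large through the earlier stages. The bound $AV^*$ is useless. The remedy is to split stage $t$ into $n_t$ \emph{cells} of variance $\kappa/n_t$ each, with amplitudes so widely separated that the greedy order finishes one cell, that is, one table as above, before it starts the next. The martingale now advances cell by cell, and the error inside a cell has size $A\sqrt{\kappa/n_t}$. We need the maximum of these errors over all $n_t$ cells. Second moments add up to $n_t\cdot A^2\kappa/n_t$, which does not decrease with $n_t$, but fourth moments add up to $n_t\cdot A^4\kappa^2/n_t^2$, which tends to $0$. As $A$ depends only on the earlier stages, $n_t$ can be chosen after it.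

Finally, \eqref{eq:greedy} requires every frequency to occur, with strictly decreasing moduli. A last small perturbation breaks the ties and fills the gaps of the spectrum with tiny coefficients.

\section{The block lemma and the proof of Theorem~\ref{thm:main}}\label{sec:assembly}

Let $Q=\sum_{N\le|k|<M}a_ke(kx)$ with $|a_N|,\dots,|a_{M-1}|$ pairwise distinct. For $H\subset\{N,\dots,M-1\}$ put
\[
P_H(x)=\sum_{k\in H}\big(a_ke(kx)+a_{-k}e(-kx)\big).
\]
We call $H$ \emph{natural} if $H=\{k:N\le k<N'\}$ for some $N\le N'\le M$, and \emph{greedy} if it consists of the $h$ elements $k$ with the largest $|a_k|$, for some $0\le h\le M-N$. The \emph{partial sums of $Q$} are the $P_H$ with $H$ natural or greedy; they include $0$ and $Q$. Let $Q^*(x)$ be the maximum of $|P(x)|$ over all partial sums $P$ of $Q$.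

\begin{lemma}[Block lemma]\label{lem:block}
Let $d\ge0$, let $R$ be a trigonometric polynomial with $\widehat R(l)\ne0$ exactly for $|l|\le d$, and let $N\ge1$ and $\delta\in(0,1)$. There are $M>N$, a polynomial $Q=\sum_{N\le|k|<M}a_ke(kx)$ and a measurable $B\subset[0,1]$ such that
\begin{itemize}
\item[(a)] $|B|<\delta$ and $\int_{B^c}|R-Q|<\delta$;
\item[(b)] $0<|a_k|<\delta$ for $N\le|k|<M$, and the numbers $|a_k|$, $N\le k<M$, are pairwise distinct;
\item[(c)] $\|Q\|\ge(2-\delta)\|R\|$, and $\|P\|\le(2+\delta)\|R\|$ for every partial sum $P$ of $Q$;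
\item[(d)] $Q^*\le|R|(1+W)+Z$, where $W,Z\ge0$ are continuous, $\int_0^1W^{1/2}<4$ and $\int_0^1Z<\delta$;
\item[(e)] if $R$ is real, so is $Q$.
\end{itemize}
\end{lemma}

Item (d) is the one that gives pointwise convergence. The bound on $\int W^{1/2}$ does not depend on $R$, $N$ or $\delta$, so $W$ is of moderate size off a small set, and $|R|W$ is small there as soon as $\|R\|$ is very small.

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The set $E$.} It must not depend on $f$, so we remove in advance the exceptional sets of all blocks that may ever be used; countably many suffice. Let $\mathcal R$ be the countable set of trigonometric polynomials $R$ with coefficients in $\mathbb Q+i\mathbb Q$ such that, for some $d\ge0$, $\widehat R(l)\ne0$ exactly for $|l|\le d$. The Fej\'er means of a function in $L^1$ converge to it in norm and are real if it is real. A small change of finitely many coefficients, preserving $\widehat R(-l)=\overline{\widehat R(l)}$ in the real case, moves a polynomial into $\mathcal R$. So $\mathcal R$ is dense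 in $L^1$, and its real members are dense in real $L^1$.

Enumerate the triples $(R,N,j)\in\mathcal R\times\mathbb N\times\mathbb N$, where $\mathbb N=\{1,2,\dots\}$. For the $w$-th triple ($w=1,2,\dots$) apply Lemma~\ref{lem:block} to $R$, $N$ and $\delta=\min(2^{-j},\epsilon2^{-w-1})$ and fix the resulting $M,Q,B,W,Z$; we call them the \emph{data of the triple}. The index $j$ makes blocks of arbitrarily high accuracy available for each pair $(R,N)$. Let $E$ be the complement in $[0,1]$ of the union of the sets $B$ of all triples. Then $|E|\ge1-\sum_w\epsilon2^{-w-1}=1-\epsilon/2>1-\epsilon$.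

\emph{The function $g$.} Let $f\ne0$ and $\eta\in(0,1]$. Put
\[
\theta=\frac\eta{16},\qquad a_0=\theta\|f\|>0,\qquad r_0=f-a_0,\qquad N_1=1,\qquad\tau_n=64^{-(n+1)}\min(1,\theta\|f\|).
\]
Suppose that $n\ge1$ and that $r_{n-1}\in L^1$, $N_n$ and nonzero numbers $a_k$, $|k|<N_n$, are given. Choose $R_n\in\mathcal R$, real if $r_{n-1}$ is real, with $\|r_{n-1}-R_n\|<\tau_n/2$, and then $j_n$ with
\begin{equation}\label{eq:jn}
2^{-j_n}<\min\Big(\frac{\tau_n}2,\ \theta,\ \min_{|k|<N_n}|a_k|\Big).
\end{equation}
Let $M_n,Q_n,B_n,W_n,Z_n$ be the data of the triple $(R_n,N_n,j_n)$; its $\delta$ is at most $2^{-j_n}$. Let $a_k$, $N_n\le|k|<M_n$, be the coefficients of $Q_n$, and put $N_{n+1}=M_n$ and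
\[
r_n=r_{n-1}-R_n+(R_n-Q_n)\mathbf 1_{B_n^c}.
\]
The residual $r_n$ equals $r_{n-1}-Q_n$ off $B_n$. On $B_n$, where $R_n-Q_n$ is large, that difference is discarded, which is harmless because $B_n$ is disjoint from $E$.

By (a) and \eqref{eq:jn}, $\|r_n\|<\tau_n/2+\tau_n/2=\tau_n$. Hence
\begin{equation}\label{eq:Rn}
\|R_n\|\le\tau_{n-1}+\tau_n/2\le2\tau_{n-1}=2\cdot64^{-n}\min(1,\theta\|f\|)\qquad(n\ge2).
\end{equation}
By (c) every partial sum of $Q_n$ has norm at most $3\|R_n\|$, and
\begin{equation}\label{eq:tail}
\sum_{n\ge2}3\|R_n\|\le\frac{6}{64\cdot63}\,\theta\|f\|\le\theta\|f\|.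
\end{equation}
So $g=a_0+\sum_nQ_n$ converges in $L^1$. The ranges $N_n\le|k|<N_{n+1}$ are disjoint and cover $\mathbb Z\setminus\{0\}$, whence $\widehat g(k)=a_k\ne0$ for all $k\in\mathbb Z$. On $E\subset\bigcap_nB_n^c$ we have $r_n=f-a_0-\sum_{i\le n}Q_i$, and $\|r_n\|\to0$ gives $g=f$ a.e.\ on $E$. If $f$ is real, then by induction and (e) all $r_n,R_n,Q_n$ are real, and so is $g$.

\emph{The rearrangement and \textup{(A1)}.} By (b) and \eqref{eq:jn}, each $|a_k|$ with $N_n\le|k|<M_n$ is smaller than all $|a_{k'}|$ with $|k'|<N_n$, including $a_0$, and the $|a_k|$ with $N_n\le k<M_n$ are distinct. So the positive integers can be listed as $\sigma(1),\sigma(2),\dots$ in the order of strictly decreasing $|a_k|$, and $\sigma$ maps each set $\{N_n,\dots,M_n-1\}$ onto itself. With $\sigma(0)=0$ and $\sigma(-k)=-\sigma(k)$ we obtain (A1). For $N_n\le m<M_n$ the set $\{\sigma(1),\dots,\sigma(m)\}$ is the union of $\{1,\dots,N_n-1\}$ and a greedy set of $Q_n$. Therefore both $S_m(g)$ and $G_m(g)$ have the form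
\begin{equation}\label{eq:form}
a_0+\sum_{i<n}Q_i+P,\qquad P\text{ a partial sum of }Q_n .
\end{equation}

\emph{Proof of \textup{(A2)}.} Only the first block is large. We have $\|R_1-f\|\le\tau_1/2+a_0\le2\theta\|f\|$, so $(1-2\theta)\|f\|\le\|R_1\|\le(1+2\theta)\|f\|$. The first block has $\delta\le\theta$. By (c), \eqref{eq:tail}, \eqref{eq:form} and $S_0(g)=G_0(g)=a_0$,
\[
\|S_m(g)\|,\ \|G_m(g)\|,\ \|g\|\le\big[\theta+(2+\theta)(1+2\theta)+\theta\big]\|f\|=(2+7\theta+2\theta^2)\|f\|\le(2+9\theta)\|f\|,
\]
\[
\|g\|\ge\|Q_1\|-2\theta\|f\|\ge\big[(2-\theta)(1-2\theta)-2\theta\big]\|f\|\ge(2-7\theta)\|f\|.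
\]
Since $\eta=16\theta$, this gives $(2-\eta)\|f\|\le\|g\|\le(2+\eta)\|f\|$. The lower bound for $\|g\|$ also turns the upper bound for the sums into a bound relative to $\|g\|$: as $\theta\le\frac1{16}<\frac17$, we have $(1+16\theta)(2-7\theta)=2+25\theta-112\theta^2\ge2+9\theta$, so $\|S_m(g)\|,\|G_m(g)\|\le(1+\eta)\|g\|$.

\emph{Proof of \textup{(A3)}.} For $N_n\le m<M_n$, \eqref{eq:form} gives $\|S_m(g)-g\|,\|G_m(g)-g\|\le3\|R_n\|+\sum_{i\ge n}3\|R_i\|$. This tends to $0$ by \eqref{eq:Rn}, since $n\to\infty$ as $m\to\infty$.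

\emph{Proof of \textup{(A4)}.} Since $\sum_n\|Q_n\|<\infty$, monotone convergence shows that $\sum_n|Q_n(x)|<\infty$ for a.e.\ $x$, and $a_0+\sum_nQ_n(x)=g(x)$ a.e. By \eqref{eq:form} it remains to show that $Q_n^*(x)\to0$ a.e. Let $n\ge2$. We have $\int W_n^{1/2}<4$, $\|R_n\|\le2\cdot64^{-n}$ and $\int Z_n<2^{-j_n}<\tau_n/2\le64^{-n}$, so Chebyshev's inequality $|\{F>s\}|\le s^{-1}\int F$ for $F\ge0$ gives
\[
|\{W_n>4^n\}|\le4\cdot2^{-n},\qquad|\{|R_n|>16^{-n}\}|\le2\cdot4^{-n},\qquad|\{Z_n>2^{-n}\}|\le32^{-n}.
\]
These bounds are summable. By the Borel--Cantelli lemma almost every $x$ lies outside all three sets for all large $n$, and then (d) gives $Q_n^*(x)\le16^{-n}(1+4^n)+2^{-n}\to0$.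
\end{proof}

\section{The martingale model}\label{sec:model}

We turn to Lemma~\ref{lem:block} and fix $R,d,N,\delta$. Note that $\|R\|>0$, since $\widehat R(0)\neq0$. In this section the exponentials $e(s_ix)$ of Section~\ref{sec:idea} are replaced by exponentials $e(y_i)$ of truly independent variables, where all estimates are clean. Section~\ref{sec:circle} carries them to the circle.

We recall what we need about martingales. A finite sequence $X_0,\dots,X_n$ of integrable complex random variables is a \emph{martingale} with respect to increasing $\sigma$-algebras $\mathcal F_0\subset\dots\subset\mathcal F_n$ if $X_j$ is $\mathcal F_j$-measurable and $\mathbb E(X_{j+1}\mid\mathcal F_j)=X_j$. Then $(|X_j|)$ is a nonnegative submartingale, so $\mathbb E|X_j|\le\mathbb E|X_n|$, and Doob's inequalities hold for $X^*=\max_j|X_j|$: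
\begin{equation}\label{eq:doob}
\mathbb P(X^*\ge s)\le\frac{\mathbb E|X_n|}{s}\quad(s>0),\qquad\mathbb E(X^*)^4\le\Big(\frac43\Big)^4\mathbb E|X_n|^4 .
\end{equation}

\subsection*{The model}
Put
\[
\rho=\frac{\delta}{8(1+\|R\|)},\qquad\omega=\frac\delta8\min(1,\|R\|).
\]
The number $\rho$ is the level below which $K_T$ counts as small, and $\omega$ is the tolerance for additive errors. For $\kappa\in(0,\frac1{96}]$ let $T=\lceil\kappa^{-3/2}\rceil$. Then $\kappa T\ge\kappa^{-1/2}\to\infty$ and $\kappa^2T\le\kappa^{1/2}+\kappa^2\to0$ as $\kappa\to0$, so we can fix $\kappa$ with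
\begin{equation}\label{eq:kappa}
e^{6\kappa^2T}\le1+\frac\delta8,\qquad\rho^{-1/2}e^{-\kappa T/16}<\frac\delta8 .
\end{equation}
There are stages $t=1,\dots,T$; stage $t$ consists of the cells $(t,r)$, $1\le r\le n_t$; and cell $(t,r)$ contains the variables $y_{t,r,i}$, $1\le i\le m_{t,r}$. The positive integers $n_t$ and $m_{t,r}$ are chosen below. Cells and variables are ordered lexicographically. The variables are the coordinates of $\mathbb T^J$, where $J$ is their number, and $\mathbb P$, $\mathbb E$ refer to Lebesgue measure on $\mathbb T^J$; so the variables are independent and uniform on $\mathbb T$. Put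
\[
b_{t,r}=\sqrt{\frac{\kappa}{2n_tm_{t,r}}},\qquad u_{t,r}=b_{t,r}\sum_{i=1}^{m_{t,r}}\big(e(y_{t,r,i})+e(-y_{t,r,i})\big),\qquad u_t=\sum_{r=1}^{n_t}u_{t,r},
\]
\[
K_0=1,\qquad K_t=\prod_{t'\le t}(1-u_{t'}),\qquad Y_{t,r}=K_{t-1}\Big(1-\sum_{r'\le r}u_{t,r'}\Big)\quad(0\le r\le n_t).
\]
Thus $Y_{1,0}=1$, $Y_{t,0}=K_{t-1}$, $Y_{t,n_t}=K_t$ and
\begin{equation}\label{eq:increment}
Y_{t,r-1}-Y_{t,r}=K_{t-1}u_{t,r}.
\end{equation}
Here $K_{t-1}$ depends only on earlier cells, while $u_{t,r}$ is independent of them and has mean $0$. So $Y_{1,0},Y_{1,1},\dots,Y_{T,n_T}=K_T$, indexed by the cells in lexicographic order, is a martingale; in particular $\mathbb EK_T=1$.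

Expand $R(x)K_{t-1}(y)$ as a polynomial on $\mathbb T^{1+J}$. Its monomials are $e(lx)\prod e(\pm y_{t',r,i})$ with $|l|\le d$ and at most one variable from each stage $t'<t$. They are distinct, the set of exponents is symmetric under negation, and the coefficients are $\widehat R(l)\prod(-b_{t',r})$. These are nonzero by the hypothesis on $R$, and since all $b_{t',r}<1$ their moduli are at most $\Gamma=\max_l|\widehat R(l)|$. Let $\gamma_{t-1}>0$ be the smallest of these moduli and $A_{t-1}$ their sum. Both numbers depend only on $R$ and on the parameters of the stages before $t$.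

\subsection*{Choice of the parameters}
For $t=1,\dots,T$ in turn, first choose $n_t$ so large that
\begin{equation}\label{eq:nt}
2^9A_{t-1}^4\kappa^2/n_t<\omega^4/T,
\end{equation}
and then choose $m_{t,1},\dots,m_{t,n_t}$ successively so large, that is, $b_{t,r}$ so small, that
\begin{equation}\label{eq:sep}
b_{1,1}\Gamma<\delta,\qquad b_{t,r}\Gamma<\tfrac12\,b_{t',r'}\gamma_{t'-1}\quad\text{if $(t',r')$ is the cell preceding $(t,r)$}.
\end{equation}
Condition \eqref{eq:nt} makes the errors inside the cells small, and \eqref{eq:sep} makes the greedy order respect the cells; the factor $\frac12$ leaves room for the final perturbation. As $\gamma_{t'-1}\le\Gamma$, the numbers $b_{t,r}\Gamma$ decrease along the cells, so all of them are less than $\delta$. Finally let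
\[
W=\max_{t,\ 0\le r\le n_t}|Y_{t,r}|,\qquad V_{t,r,i}=b_{t,r}\sum_{i'\le i}e(y_{t,r,i'}),\qquad V_{t,r}^*=\max_{0\le i\le m_{t,r}}|V_{t,r,i}|,
\]
with $V_{t,r,0}=0$, and $Z_0=\max_{t,r}4A_{t-1}V^*_{t,r}$. All these are continuous functions on $\mathbb T^J$, apart from the sign conventions real and nonnegative in the case of $W$, $V^*_{t,r}$, $Z_0$.

\begin{lemma}\label{lem:model}
\begin{itemize}
\item[(M1)] $\mathbb E|Y_{t,r}|\le\mathbb E|K_T|\le1+\frac\delta8$ for all $t$ and $0\le r\le n_t$.
\item[(M2)] $\rho^{-1/2}\,\mathbb E|K_T|^{1/2}<\frac\delta8$.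
\item[(M3)] $\mathbb E|1-K_T|\ge2-\frac\delta2$.
\item[(M4)] $\mathbb EW^{1/2}<3$.
\item[(M5)] $\mathbb EZ_0<\omega$.
\end{itemize}
\end{lemma}

\begin{proof}
\emph{Moments of $u_t$.} The variable $u_t$ is a sum of independent terms $X=2b\cos2\pi y$. Each is symmetric (replace $y$ by $y+\frac12$), with $\mathbb EX^2=2b^2$ and $\mathbb EX^4=6b^4\le3(\mathbb EX^2)^2$. So $u_t$ is symmetric, $\mathbb Eu_t=\mathbb Eu_t^3=0$, and $\mathbb Eu_t^2=\sum_r2m_{t,r}b_{t,r}^2=\kappa$. In the expansion of $u_t^4=(\sum_jX_j)^4$ the terms containing an odd power have mean zero, hence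
\[
\mathbb Eu_t^4=\sum_j\mathbb EX_j^4+3\sum_{j\ne j'}\mathbb EX_j^2\,\mathbb EX_{j'}^2\le3\Big(\sum_j\mathbb EX_j^2\Big)^2=3\kappa^2 .
\]

(M1) A sum of many cosines can exceed $1$, so the factors $1-u_t$ need not be positive, and we have to pay for their negative parts. For real $u$ we have $|1-u|=(1-u)+2(u-1)^+$ and $(u-1)^+\le u^4$. Hence $\mathbb E|1-u_t|\le1+6\kappa^2$. The $u_t$ are independent, so $\mathbb E|K_T|\le e^{6\kappa^2T}\le1+\frac\delta8$ by \eqref{eq:kappa}. The first inequality is the submartingale property.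

(M2) For all real $u$,
\begin{equation}\label{eq:sqrt}
|1-u|^{1/2}\le1-\frac u2-\frac{u^2}8-\frac{u^3}{16}+2u^4 .
\end{equation}
For $u<1$ the first four terms are the cubic Taylor polynomial of $(1-u)^{1/2}$ at $0$, and the Lagrange remainder is at most $0$ because the fourth derivative $-\frac{15}{16}(1-u)^{-7/2}$ is negative. The case $u=1$ follows by continuity. For $u>1$ we use $u,u^2,u^3\le u^4$: the right side is at least $1+(2-\frac{11}{16})u^4\ge u\ge\sqrt{u-1}$. Taking expectations in \eqref{eq:sqrt} and using $\kappa\le\frac1{96}$,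
\[
\mathbb E|1-u_t|^{1/2}\le1-\frac\kappa8+6\kappa^2\le1-\frac\kappa{16}.
\]
By independence $\mathbb E|K_T|^{1/2}\le e^{-\kappa T/16}$, and \eqref{eq:kappa} gives (M2).

(M3) Let $\Omega=\{|K_T|>\rho\}$. By Chebyshev's inequality and (M2), $\mathbb P(\Omega)<\frac\delta8$. Since $\mathbb E|K_T|\ge\mathbb EK_T=1$ and $|K_T|\le\rho$ off $\Omega$, we have $\mathbb E|K_T|\mathbf 1_\Omega\ge1-\rho$. Use $|1-K_T|\ge1-\rho$ off $\Omega$ and $|1-K_T|\ge|K_T|-1$ on $\Omega$:
\[
\mathbb E|1-K_T|\ge(1-\rho)(1-\mathbb P(\Omega))+(1-\rho)-\mathbb P(\Omega)\ge2-2\rho-2\mathbb P(\Omega)\ge2-\frac\delta2,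
\]
because $\rho\le\frac\delta8$.

(M4) By the first inequality in \eqref{eq:doob} and (M1),
\[
\mathbb EW^{1/2}=\int_0^\infty\mathbb P(W>s^2)\,ds\le1+\int_1^\infty\frac{\mathbb E|K_T|}{s^2}\,ds\le1+\frac98<3 .
\]
The exponent $\frac12$ makes the integral converge; the same computation for $W$ itself would lead to $\int_1^\infty ds/s$.

(M5) Fix a cell and write $b=b_{t,r}$, $m=m_{t,r}$, $y_i=y_{t,r,i}$. The sequence $(V_{t,r,i})_{0\le i\le m}$ consists of partial sums of independent variables of mean zero, so it is a martingale. The mean of $e(y_{i_1}+y_{i_2}-y_{i_3}-y_{i_4})$ is $1$ if $(i_3,i_4)$ equals $(i_1,i_2)$ or $(i_2,i_1)$, and $0$ otherwise. There are $2m(m-1)+m\le2m^2$ such quadruples, so $\mathbb E|V_{t,r,m}|^4\le2b^4m^2=\kappa^2/(2n_t^2)$. Since $(4/3)^4<4$, the second inequality in \eqref{eq:doob} gives $\mathbb E(V^*_{t,r})^4\le2\kappa^2/n_t^2$. Bounding the maximum by the sum and using \eqref{eq:nt},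
\[
(\mathbb EZ_0)^4\le\mathbb EZ_0^4\le\sum_{t=1}^T\sum_{r=1}^{n_t}2^8A_{t-1}^4\cdot\frac{2\kappa^2}{n_t^2}=\sum_{t=1}^T\frac{2^9A_{t-1}^4\kappa^2}{n_t}<\omega^4 .\qedhere
\]
\end{proof}

\section{From the model to the circle}\label{sec:circle}

\subsection*{Substitution of lacunary frequencies}
Number the variables lexicographically as $y_1,\dots,y_J$; we write $\nu=(t,r,i)$ if $y_\nu=y_{t,r,i}$. We substitute $y_\nu=s_\nu x$ with $s_\nu=L^\nu$ and a large integer $L$. Two things have to be checked: integrals are almost preserved, and different monomials keep different frequencies.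

\begin{lemma}\label{lem:transfer}
If $\Phi$ is continuous on $\mathbb T^{1+J}$, then $\int_0^1\Phi(x,Lx,L^2x,\dots,L^Jx)\,dx\to\int_{\mathbb T^{1+J}}\Phi$ as the integer $L$ tends to $\infty$.
\end{lemma}

\begin{proof}
Let $\Phi=e(k_0x+k_1y_1+\dots+k_Jy_J)$ with integers $k_\nu$, not all zero. Then $k_0+\sum_\nu k_\nu L^\nu$ is a nonzero polynomial in $L$, so it is a nonzero integer for large $L$, and both integrals vanish. For constant $\Phi$ they are equal. Hence the claim holds for trigonometric polynomials. These are uniformly dense in the continuous functions by the Stone--Weierstrass theorem, and both integrals are bounded by $\sup|\Phi|$.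
\end{proof}

Apply the lemma to the finitely many continuous functions $|R(x)||1-Y_{t,r}(y)|$, $W^{1/2}$, $Z_0$ and $|K_T|^{1/2}$. The integral of $|R(x)||1-Y_{t,r}(y)|$ over $\mathbb T^{1+J}$ is $\|R\|\,\mathbb E|1-Y_{t,r}|$, which is at most $(2+\frac\delta8)\|R\|$ by (M1) and, for $Y_{T,n_T}=K_T$, at least $(2-\frac\delta2)\|R\|$ by (M3). Together with (M2), (M4), (M5) this allows us to fix $L>2(d+N)$ such that, with all quantities of Section~\ref{sec:model} regarded from now on as functions of $x$,
\begin{equation}\label{eq:circle}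
\begin{gathered}
\|R(1-Y_{t,r})\|<\big(2+\tfrac\delta4\big)\|R\|\quad\text{for all }t,\ 0\le r\le n_t,\qquad\|R(1-K_T)\|>\big(2-\tfrac{3\delta}4\big)\|R\|,\\
\int_0^1W^{1/2}<4,\qquad\int_0^1Z_0<\omega,\qquad\rho^{-1/2}\int_0^1|K_T|^{1/2}<\delta .
\end{gathered}
\end{equation}
Put $D_\nu=d+\sum_{\nu'<\nu}s_{\nu'}$. Since $L\ge3$ and $L>2d$,
\begin{equation}\label{eq:lac}
2D_\nu=2d+\frac{2(L^\nu-L)}{L-1}\le2d+L^\nu-L<s_\nu\qquad(1\le\nu\le J).
\end{equation}
It follows that the integers $l+\sum_\nu\varepsilon_\nu s_\nu$ with $|l|\le d$ and $\varepsilon_\nu\in\{0,\pm1\}$ are distinct for distinct $(l,\varepsilon)$. This is trivial if only $l$ differs; otherwise, if $\nu$ is the largest index at which the two $\varepsilon$'s differ, the difference has modulus at least $s_\nu-2D_\nu>0$. So the substitution merges no monomials of $RK_{t-1}$. On the circle,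
\[
RK_{t-1}=\sum_{\lambda\in\Lambda_{t-1}}c^{(t)}_\lambda e(\lambda x),\qquad\Lambda_{t-1}=-\Lambda_{t-1},\qquad\gamma_{t-1}\le|c^{(t)}_\lambda|\le\Gamma,\qquad\sum_\lambda|c^{(t)}_\lambda|=A_{t-1},
\]
and in particular $|RK_{t-1}|\le A_{t-1}$. We drop the superscript when $t$ is fixed.

\subsection*{The unperturbed block}
Let $Q^0=R(1-K_T)$. Summing \eqref{eq:increment} over the cells up to a given one, we get
\begin{equation}\label{eq:telescope}
R(1-Y_{t,r})=\sum_{(t',r')\le(t,r)}RK_{t'-1}u_{t',r'},\qquad
Q^0=\sum_{\nu=(t,r,i)}F_\nu,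
\end{equation}
where $F_\nu=b_{t,r}RK_{t-1}\big(e(s_\nu x)+e(-s_\nu x)\big)$ and, for $r=0$, the first sum runs over the cells of the stages before $t$. By the symmetry of $\Lambda_{t-1}$,
\[
F_\nu=\sum_{\lambda\in\Lambda_{t-1}}b_{t,r}\Big(c_\lambda e\big((s_\nu+\lambda)x\big)+c_{-\lambda}e\big(-(s_\nu+\lambda)x\big)\Big).
\]
Only variables preceding $y_\nu$ occur in $K_{t-1}$, so $\Lambda_{t-1}\subset[-D_\nu,D_\nu]$, and the frequencies $k$ of $F_\nu$ have $|k|$ in the \emph{band} $[s_\nu-D_\nu,s_\nu+D_\nu]$. By \eqref{eq:lac}, $s_\nu+D_\nu=D_{\nu+1}<s_{\nu+1}-D_{\nu+1}$ for $\nu<J$, and $s_1-D_1=L-d>N$. So the bands are disjoint, increase with $\nu$, and lie in $(N,M)$, where $M=s_J+D_J+1$. The numbers $k=s_\nu+\lambda$ with $\nu=(t,r,i)$, $\lambda\in\Lambda_{t-1}$ are the \emph{main frequencies of the cell} $(t,r)$; the other $k\in\{N,\dots,M-1\}$ are \emph{fillers}, and $\widehat{Q^0}(\pm k)=0$ for them. As in Section~\ref{sec:idea}, the main frequencies of a cell form a table with rows $\lambda$ and columns $i$.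

\subsection*{Definition of $Q$; items (b) and (e)}
For each $t$ list $\Lambda_{t-1}=\{\lambda_1,\dots,\lambda_q\}$ with $|c_{\lambda_1}|\ge\dots\ge|c_{\lambda_q}|$. For the main frequency $k=s_{(t,r,i)}+\lambda_p$ let $\operatorname{rk}(k)=(p-1)m_{t,r}+i$ be its position when the table of its cell is read row by row, and put
\[
a_k=\big(1-\zeta\operatorname{rk}(k)\big)b_{t,r}c_{\lambda_p},\qquad a_{-k}=\big(1-\zeta\operatorname{rk}(k)\big)b_{t,r}c_{-\lambda_p},
\]
where $\zeta>0$ is so small that $1-\zeta\operatorname{rk}(k)\ge\frac12$ for all main $k$. For the fillers let $a_k=a_{-k}>0$ be pairwise distinct numbers that are smaller than all $|a_{\pm k'}|$ with $k'$ main. Let $Q=\sum_{N\le|k|<M}a_ke(kx)$. For $\zeta\to0$ the main coefficients tend to those of $Q^0$, so we can take $\zeta$ and then the filler coefficients so small that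
\begin{equation}\label{eq:alpha}
\alpha:=\sum_{N\le|k|<M}\big|a_k-\widehat{Q^0}(k)\big|<\omega .
\end{equation}

For a main frequency $k$ of the cell $(t,r)$ we have $\frac12b_{t,r}\gamma_{t-1}\le|a_{\pm k}|\le b_{t,r}\Gamma<\delta$. By \eqref{eq:sep}, the coefficients of a cell are therefore strictly smaller in modulus than those of the preceding cell. Inside a cell, $|a_k|$ is the product of the strictly decreasing function $1-\zeta\operatorname{rk}(k)$ of the rank and the nonincreasing positive function $b_{t,r}|c_{\lambda_p}|$, so it is strictly decreasing in the rank. The fillers are smaller still. This proves (b), and it identifies the greedy order on $\{N,\dots,M-1\}$: cell by cell, by rank inside each cell, fillers last. If $R$ is real, then $RK_{t-1}$ is real, $c_{-\lambda}=\overline{c_\lambda}$, hence $a_{-k}=\overline{a_k}$ for all $k$, which is (e). The hypothesis that $\widehat R(l)\neq0$ for all $|l|\le d$ was used only here: it gives $\gamma_{t-1}>0$ and a symmetric spectrum, so that $a_k$ and $a_{-k}$ are both nonzero.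

\subsection*{Partial sums follow the martingale}

\begin{lemma}\label{lem:follow}
For every partial sum $P$ of $Q$ there are $t$ and $0\le r\le n_t$ with $|P-R(1-Y_{t,r})|\le Z_0+\alpha$ everywhere on $[0,1]$.
\end{lemma}

\begin{proof}
Let $P=P_H$, and let $P^0_H$ be the same sum with $\widehat{Q^0}(\pm k)$ in place of $a_{\pm k}$. By \eqref{eq:alpha}, $|P_H-P_H^0|\le\alpha$, so it suffices to show that $|P^0_H-R(1-Y_{t,r})|\le Z_0$ for some $(t,r)$. Fillers contribute nothing to $P_H^0$. If $H$ contains no main frequency, then $P^0_H=0=R(1-Y_{1,0})$. Assume that it contains one.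

\emph{$H$ greedy.} Let $(t,r)$ be the last cell that $H$ meets and $m=m_{t,r}$. Then $H$ contains all main frequencies of the earlier cells, and those of the cell $(t,r)$ with rank at most $(p-1)m+i_0$ for some $1\le p\le q$, $1\le i_0\le m$. By \eqref{eq:telescope} the earlier cells contribute $R(1-Y_{t,r-1})$. The rows $p'<p$ are complete and row $p$ is cut after column $i_0$, so the cell $(t,r)$ contributes
\[
\sum_{p'<p}\Big(c_{\lambda_{p'}}e(\lambda_{p'}x)V_{t,r,m}+c_{-\lambda_{p'}}e(-\lambda_{p'}x)\overline{V_{t,r,m}}\Big)+c_{\lambda_p}e(\lambda_px)V_{t,r,i_0}+c_{-\lambda_p}e(-\lambda_px)\overline{V_{t,r,i_0}} .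
\]
Its modulus is at most $\sum_{\lambda}(|c_\lambda|+|c_{-\lambda}|)V^*_{t,r}=2A_{t-1}V^*_{t,r}\le Z_0$.

\emph{$H$ natural.} Let $\nu=(t,r,i_0)$ be the largest index such that $H$ contains a frequency of $F_\nu$. The bands increase with $\nu$, so $H$ contains all positive frequencies of $F_{\nu'}$ for $\nu'<\nu$, and
\[
P^0_H=R(1-Y_{t,r-1})+RK_{t-1}\cdot2\operatorname{Re}V_{t,r,i_0-1}+F',
\]
where $F'$ is the sum of some of the terms of $F_\nu$. The second summand has modulus at most $2A_{t-1}V^*_{t,r}$. The moduli of the coefficients of $F_\nu$ add up to $2A_{t-1}b_{t,r}$, and $b_{t,r}=|V_{t,r,1}|\le V^*_{t,r}$. So $|P^0_H-R(1-Y_{t,r-1})|\le4A_{t-1}V^*_{t,r}\le Z_0$.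
\end{proof}

\begin{proof}[End of the proof of Lemma~\ref{lem:block}]
(c) By Lemma~\ref{lem:follow}, \eqref{eq:circle}, \eqref{eq:alpha} and $\omega\le\frac\delta8\|R\|$, every partial sum satisfies $\|P\|\le(2+\frac\delta4)\|R\|+2\omega\le(2+\frac\delta2)\|R\|$. Since $|Q-Q^0|\le\alpha$, we also have $\|Q\|\ge\|R(1-K_T)\|-\alpha>(2-\frac{3\delta}4-\frac\delta8)\|R\|\ge(2-\delta)\|R\|$.

(d) Lemma~\ref{lem:follow} and $|1-Y_{t,r}|\le1+W$ give $Q^*\le|R|(1+W)+Z$ with $Z=Z_0+\alpha$. The functions $W$ and $Z$ are continuous and nonnegative, $\int W^{1/2}<4$, and $\int Z<2\omega\le\frac\delta4$.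

(a) Let $B=\{x:|K_T(x)|\ge\rho\}$. By Chebyshev's inequality and \eqref{eq:circle}, $|B|\le\rho^{-1/2}\int|K_T|^{1/2}<\delta$. Since $R-Q^0=RK_T$,
\[
\int_{B^c}|R-Q|\le\int_{B^c}|R||K_T|+\alpha\le\rho\|R\|+\omega\le\frac\delta4<\delta .
\]
Items (b) and (e) were proved above. This completes the proof of Lemma~\ref{lem:block}, and with it that of Theorem~\ref{thm:main}.
\end{proof}

\begin{thebibliography}{1}
\bibitem{source}
\emph{On the $m$-term best approximation of functions and greedy algorithm},
\texttt{http://www.naun.org/main/NAUN/puremath/2016/a102019-083.pdf}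
\end{thebibliography}
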